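\title{The braid index of a link is invariant under mutation}

\begin{abstract}
We prove that mutant oriented links in $S^3$ have the same braid index, and that they are closures of braids with the same pairs (number of strands, exponent sum). The proof passes through contact geometry. Near the Conway sphere we deform the standard contact structure to a model that is symmetric under the rotations defining mutation; this shows that a mutant of a transverse link is again a transverse link with the same self-linking number. The theorem formerly known as the generalized Jones conjecture expresses the braid index through the maximal self-linking numbers of the link and of its mirror image.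
\end{abstract}

\section{Introduction}\label{sec:intro}

Every oriented link $L$ in $S^3$ is isotopic to the closure of a braid. The \emph{braid index} $\mathbf b(L)$ is the least number of strands of a braid whose closure is isotopic to $L$ as an oriented link. It counts how many times $L$ must wind around an unknotted axis if it is required to wind always in the same direction. Thus $\mathbf b(L)=1$ only for the unknot, and $\mathbf b(L)\le 2$ exactly when $L$ is the closure of a power of the generator $\sigma_1$.

Mutation cuts a link along a sphere and turns one side over. Let $S^2\subset\mathbb R^3$ be the unit sphere, let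
\[
Q=\bigl\{\tfrac1{\sqrt2}(\pm1,\pm1,0)\bigr\}\subset S^2 ,
\]
let $\rho_x,\rho_y,\rho_z$ be the rotations by $\pi$ about the coordinate axes, and let $V=\{1,\rho_x,\rho_y,\rho_z\}$. Each of the three rotations permutes $Q$ as a double transposition.

\begin{definition}\label{def:mutation}
A \emph{Conway sphere} for $L$ is a smooth embedded sphere $S\subset S^3$ that meets $L$ transversally in a set $P$ of exactly four points. Let $B$ be one of the two balls bounded by $S$ and let $E$ be the other one. Choose a homeomorphism $h\colon(S,P)\to(S^2,Q)$ and $\rho\in V\setminus\{1\}$, and put $\rho_S=h^{-1}\rho h$. Remove $B$ and glue it back by $\rho_S$; that is, extend $\rho_S$ to a homeomorphism $\Phi$ of $B$ and form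
\[
(L\cap E)\cup\Phi(L\cap B).
\]
If the orientations of the two parts do not match on $S$, reverse the orientation of $\Phi(L\cap B)$. The resulting oriented link $L'$ is a \emph{mutant} of $L$.
\end{definition}

The orientation rule is consistent. Let $P^+$ and $P^-$ be the sets of points where $L$ leaves and enters $B$. The algebraic intersection number of $L$ with $S$ is zero, so each set has two points, and a double transposition of $P$ either preserves both sets or exchanges them. Hence the orientations match at all four points or at none. The tangle $L\cap B$ consists of two arcs; one may also allow closed components in $B$, which are then reversed together with the arcs, and everything below holds in this generality. Links are tame, so smooth and topological isotopy classes agree.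

The link type of $L'$ depends only on the isotopy class of the gluing map relative to $P$. Indeed, two extensions of one gluing map differ by a homeomorphism of $B$ that fixes $S$ pointwise, and such a homeomorphism is isotopic to the identity relative to $S$ by the Alexander trick. If two gluing maps $\varphi_0,\varphi_1$ are isotopic relative to $P$ and $\Phi_0$ extends $\varphi_0$, run an isotopy from $\varphi_1\varphi_0^{-1}$ to the identity through the levels of a collar of $S$ in $B$ in which $\Phi_0(L\cap B)$ is the product of $P$ with an interval. This gives a homeomorphism $\Theta$ of $B$ that preserves $\Phi_0(L\cap B)$, and $\Theta\Phi_0$ extends $\varphi_1$.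

Mutation does not change the skein (HOMFLY) polynomial $P_L(v,z)$; for example, reordering the strips of a pretzel link does not change it. For the class of pretzel links studied in \cite{Index}, the braid index does not depend on the order of the strips either, and the authors write: ``However, we do not know whether or not the braid index of a link is invariant under mutation.'' The simplest cases suggest invariance: if $L\cap B$ is a pair of parallel chords of a round ball, every rotation preserves it and $L'=L$, and Section~\ref{sec:example} describes a family of closed braids whose mutants are visibly closed braids on the same number of strands. On the other hand, the braid index is a minimum over global positions of $L$, and a Conway sphere need not lie in any convenient position with respect to the axis of a minimal braid. There is no evident way to turn a tangle over and keep it braided. The answer is nevertheless positive.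

\begin{theorem}\label{thm:braid}
If $L'$ is a mutant of the oriented link $L$, then $\mathbf b(L')=\mathbf b(L)$. Moreover, for all $(n,w)$, the link $L$ is the closure of an $n$-braid with exponent sum $w$ if and only if $L'$ is.
\end{theorem}

The proof replaces the condition ``braided about an axis'' by the condition ``positively transverse to a contact structure''. The second condition is local and survives cutting and pasting. A link transverse to the standard contact structure $\xi_{\mathrm{st}}$ on $S^3$ has an integer invariant, the self-linking number $\operatorname{sl}$, and $\operatorname{SL}(L)$ denotes its maximum over all transverse links in the oriented link type of $L$; the definitions are recalled in Section~\ref{sec:transverse}.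

\begin{theorem}\label{thm:sl}
Let $L'$ be a mutant of $L$. If $L$ has a transverse representative in $(S^3,\xi_{\mathrm{st}})$ with self-linking number $s$, then so does $L'$. Hence $\operatorname{SL}(L')=\operatorname{SL}(L)$.
\end{theorem}

Section~\ref{sec:transverse} derives Theorem~\ref{thm:braid} from Theorem~\ref{thm:sl}. Section~\ref{sec:example} shows the mechanism behind Theorem~\ref{thm:sl} in a case where it can be seen directly and lists the three obstacles in the general case; Sections~\ref{sec:model}--\ref{sec:mutate} remove them, and Section~\ref{sec:end} completes the proof.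

\section{Transverse links and the braid index}\label{sec:transverse}

\subsection*{Contact structures}
A \emph{contact structure} on an oriented $3$-manifold is a plane field $\xi=\ker\alpha$, where $\alpha$ is a $1$-form with $\alpha\wedge d\alpha>0$. It is cooriented by $\alpha$, which is determined up to a positive function; $-\xi$ denotes the same plane field cooriented by $-\alpha$, and it is again a positive contact structure. The structure is \emph{tight} if there is no embedded disk $\Delta$ with $T_p\Delta=\xi_p$ for all $p\in\partial\Delta$. Tightness passes to subsets, is preserved by diffeomorphisms and does not depend on the coorientation. The standard structure $\xi_{\mathrm{st}}$ on $S^3\subset\mathbb C^2$ consists of the complex tangent lines. The complement of a point is identified with $\mathbb R^3$, with coordinates $(u_1,u_2,u_3)$ and polar coordinates $(r,\theta)$ in the $(u_1,u_2)$-plane, in such a way that $\xi_{\mathrm{st}}$ is the kernel of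
\begin{equation}\label{eq:std}
du_3+u_1\,du_2-u_2\,du_1=du_3+r^2\,d\theta .
\end{equation}
We use \emph{Gray stability}: contact structures on $S^3$ that are homotopic through contact structures are isotopic, that is, one is carried to the other, with coorientation, by a diffeomorphism isotopic to the identity.

\subsection*{Self-linking number}
For disjoint $1$-cycles $A,A'$ in $S^3$, the linking number $\operatorname{lk}(A,A')$ is the intersection number of $A'$ with a $2$-chain bounded by $A$. It is bilinear, constant under homotopies through disjoint cycles, preserved by orientation-preserving diffeomorphisms, and zero if $A$ and $A'$ lie in disjoint balls.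

An oriented link $L$ is \emph{transverse} in $(S^3,\xi)$ if $\alpha$ is positive on its oriented tangent vectors. The plane bundle $\xi$ is oriented by $d\alpha$ and is trivial because $H^2(S^3)=0$, so it has a nowhere zero section $v$. Two such sections differ by a positive function and a map $S^3\to S^1$, which is null-homotopic, so $v$ is unique up to homotopy. Since $v$ is nowhere tangent to $L$, pushing $L$ slightly along $v$ gives a parallel copy $L^v$, and
\[
\operatorname{sl}_\xi(L)=\operatorname{lk}(L,L^v),
\]
the linking number of the two cycles, summed over all pairs of components. The push-off depends, up to isotopy in the complement of $L$, only on the homotopy class of $v|_L$ among vector fields along $L$ that are nowhere tangent to $L$; in particular, one may add to $v|_L$ any field tangent to $L$. Two consequences will be used.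
\begin{itemize}
\item[(S1)] If $\varphi$ is an orientation-preserving diffeomorphism of $S^3$, then $\operatorname{sl}_{\varphi_*\xi}(\varphi(L))=\operatorname{sl}_\xi(L)$.
\item[(S2)] If $\xi_\tau$, $\tau\in[0,1]$, is a path of contact structures and $L$ is transverse to all of them, then $\operatorname{sl}_{\xi_\tau}(L)$ is constant. Indeed, the plane bundle formed by the $\xi_\tau$ over $S^3\times[0,1]$ is trivial, so the sections can be chosen continuously in $\tau$, and they are never tangent to $L$.
\end{itemize}

\subsection*{Braids}
The exponent sum $w$ of a braid is the sum of the exponents in a word in the generators $\sigma_i$, where $\sigma_i$ is a positive crossing. We need two theorems.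
\begin{itemize}
\item[(B1)] (Bennequin \cite{Ben}.) The structure $\xi_{\mathrm{st}}$ is tight. A closed $n$-braid with exponent sum $w$ gives a transverse link in $(S^3,\xi_{\mathrm{st}})$ with $\operatorname{sl}=w-n$. Every transverse link in $(S^3,\xi_{\mathrm{st}})$ is isotopic, through transverse links, to a closed braid. The number $\operatorname{SL}(L)$ is finite.
\item[(B2)] (Dynnikov--Prasolov \cite{DP}, LaFountain--Menasco \cite{LM}; formerly the generalized Jones conjecture.) If a closed braid with the minimal number $n_0$ of strands in its oriented link type has exponent sum $w_0$, then every closed $n$-braid of this link type with exponent sum $w$ satisfies $|w-w_0|\le n-n_0$.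
\end{itemize}
Taking $n=n_0$ in (B2) shows that $w_0$ is an invariant of the link, which we denote by $w_0(L)$. Let $mL$ be the mirror image of $L$.

\begin{proposition}\label{prop:formula}
For every oriented link $L$,
\begin{equation}\label{eq:formula}
\mathbf b(L)=-\tfrac12\bigl(\operatorname{SL}(L)+\operatorname{SL}(mL)\bigr),\qquad
w_0(L)=\tfrac12\bigl(\operatorname{SL}(L)-\operatorname{SL}(mL)\bigr).
\end{equation}
With $n_0=\mathbf b(L)$ and $w_0=w_0(L)$, the link $L$ is the closure of an $n$-braid with exponent sum $w$ if and only if
\begin{equation}\label{eq:cone}
|w-w_0|\le n-n_0\quad\text{and}\quad w-w_0\equiv n-n_0 \pmod 2 .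
\end{equation}
\end{proposition}

\begin{proof}
By (B1), the self-linking numbers of transverse representatives of $L$ are the numbers $w-n$ of the closed braids representing $L$. By (B2), $w-n\le w_0-n_0$, with equality for a minimal braid, so $\operatorname{SL}(L)=w_0-n_0$. The braids representing $mL$ are obtained from those representing $L$ by inverting each generator; this keeps $n$ and changes the sign of $w$. So $\mathbf b(mL)=n_0$, $w_0(mL)=-w_0$ and $\operatorname{SL}(mL)=-w_0-n_0$. Adding and subtracting gives \eqref{eq:formula}.

The inequality in \eqref{eq:cone} is necessary by (B2). The permutation of an $n$-braid with exponent sum $w$ has sign $(-1)^w$, and its cycles correspond to the components of the closure, so $w\equiv n-(\text{number of components of }L)\pmod 2$; this gives the congruence. Conversely, multiplying an $n$-braid by $\sigma_n^{\pm1}$ gives an $(n+1)$-braid with the same closure. Performing $a$ positive and $a'$ negative such stabilizations on a minimal braid realizes $(n_0+a+a',\,w_0+a-a')$, and every pair satisfying \eqref{eq:cone} has this form with $a,a'\ge0$.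
\end{proof}

For example, the closure of $\sigma_1^3$ is a trefoil, which is knotted, so $n_0=2$ and $w_0=3$. The proof gives $\operatorname{SL}(L)=1$ and $\operatorname{SL}(mL)=-5$, from which \eqref{eq:formula} recovers $2$ and $3$.

\begin{proof}[Proof of Theorem~\ref{thm:braid} from Theorem~\ref{thm:sl}]
Let $m$ be a reflection of $S^3$, and let $L'$ be the mutant of $L$ for the data $(S,B,h,\rho)$, formed with the extension $\Phi$. Then $m\Phi m^{-1}$ extends the gluing map of the data $(m(S),m(B),hm^{-1},\rho)$, so $mL'$ is a mutant of $mL$. By Theorem~\ref{thm:sl}, $\operatorname{SL}(L')=\operatorname{SL}(L)$ and $\operatorname{SL}(mL')=\operatorname{SL}(mL)$. By \eqref{eq:formula}, $L$ and $L'$ have the same $\mathbf b$ and the same $w_0$, and by \eqref{eq:cone} they have the same set of pairs $(n,w)$.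
\end{proof}

\section{A mutation that keeps a braid braided}\label{sec:example}

Work in $\mathbb R^3$ with the form \eqref{eq:std}, and let $\tau(u_1,u_2,u_3)=(u_1,-u_2,-u_3)$ be the rotation by $\pi$ about the $u_1$-axis. Each of the three terms $du_3$, $u_1\,du_2$, $u_2\,du_1$ changes sign under $\tau$, so $\tau$ preserves $\xi_{\mathrm{st}}$ and reverses its coorientation. It carries a positively transverse arc to a negatively transverse arc, and reversing the orientation of the image makes it positively transverse again. This is exactly the combination of a rotation and a reversal that occurs in Definition~\ref{def:mutation}.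

Apply this first to a whole transverse link $L$: the link $-\tau(L)$ is transverse. The vector field $v=\partial_{u_1}+u_2\,\partial_{u_3}$ is nowhere zero, it lies in $\xi_{\mathrm{st}}$ because \eqref{eq:std} takes the value $u_2-u_2=0$ on it, and $\tau_*v=v$. So the push-off of $-\tau(L)$ along $v$ is $-\tau(L^v)$, and
\[
\operatorname{sl}(-\tau(L))=\operatorname{lk}\bigl(-\tau(L),-\tau(L^v)\bigr)=\operatorname{lk}(L,L^v)=\operatorname{sl}(L).
\]
The two ingredients are a rotation that negates the contact form and a section of the contact planes that the rotation preserves.

Now apply $\tau$ to one side of a Conway sphere. Let $1\le k\le n-1$, let $\omega_1$ be a word in $\sigma_1^{\pm1},\dots,\sigma_k^{\pm1}$ and let $\omega_2$ be a word in $\sigma_k^{\pm1},\dots,\sigma_{n-1}^{\pm1}$. Draw the closure $L$ of $\omega_1\omega_2$ close to the plane $u_3=0$, winding in the direction of increasing $\theta$, with the strands on the circles $r=1,\dots,n$ except for the crossings of $\omega_1$ near the positive $u_1$-axis and those of $\omega_2$ near the negative $u_1$-axis (Figure~\ref{fig:braid}). Flattening the link toward the plane makes $r^2\,d\theta$ dominate $du_3$ along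 it, so $L$ is transverse. Let $B$ be a $\tau$-invariant thickening of the union of the disk $r\le k-\frac12$ and a sector $|\theta|\le\theta_0$, $r\le k+\frac32$, that contains the crossings of $\omega_1$. Its boundary $S$ meets $L$ in the four points with $r\in\{k,k+1\}$, $\theta=\pm\theta_0$, which form two orbits of $\tau$. The pair $(S,\tau)$ with these points is conjugate to $(S^2,\rho_x)$ with $Q$: a homeomorphism of the quotient spheres that matches the two branch points and the two marked points lifts to the double branched covers. So $L'=(L\cap E)\cup(-\tau(L\cap B))$ is a mutant of $L$.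

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[dotted] (-5,0) -- (5,0);
\foreach \r in {1,2,3,4} {\draw[thick] (0,0) circle (\r); \draw[thick,->] (88:\r) arc (88:92:\r);}
\draw[fill=white] (0.7,-0.4) rectangle (3.25,0.4);
\node at (1.97,0) {$\omega_1$};
\draw[fill=white] (-4.3,-0.4) rectangle (-1.75,0.4);
\node at (-3.02,0) {$\omega_2$};
\draw[dashed] (28:1.5) arc (28:332:1.5) -- (-28:3.5) arc (-28:28:3.5) -- cycle;
\foreach \a in {28,-28} {\fill (\a:2) circle (0.09); \fill (\a:3) circle (0.09);}
\end{tikzpicture}
\caption{The closure of a $4$-braid $\omega_1\omega_2$, seen along its axis, where $\omega_1$ is a word in $\sigma_1^{\pm1},\sigma_2^{\pm1}$ and $\omega_2$ is a word in $\sigma_2^{\pm1},\sigma_3^{\pm1}$. The dashed curve is the trace of a Conway sphere, which meets the link in the four marked points. Rotating the inside by $\pi$ about the dotted line and reversing its orientation replaces $\omega_1$ by the same word read backward.}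
\label{fig:braid}
\end{figure}

The link $L'$ is transverse to $\xi_{\mathrm{st}}$ by the first paragraph. It is also a closed braid: $\tau$ preserves $r$ and the signs of crossings and reverses $\theta$, so $L'$ is the closure of $\omega_1^{\mathrm{rev}}\omega_2$, where $\omega_1^{\mathrm{rev}}$ is $\omega_1$ read backward. The numbers $n$ and $w$ are unchanged, and so is $\operatorname{sl}=w-n$. For the other two rotations of the same tangle and $k\ge2$, the arcs that close the inner $k-1$ strands are thrown to the outer side of the box and run against the direction of the braid, so even here the braid picture handles only one rotation of the three.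

In general there are three obstacles.
\begin{enumerate}
\item No symmetry of $\xi_{\mathrm{st}}$ preserves $S$. We deform the contact structure near $S$, keeping $L$ transverse, until a collar of $S$ is a model with the required symmetry (Sections~\ref{sec:model} and \ref{sec:normal}).
\item The symmetry is then defined on the collar only. Extending it over $B$ by an arbitrary diffeomorphism makes $L'$ transverse to a new contact structure $\xi'$, and we must show that $\xi'$ is isotopic to $\xi_{\mathrm{st}}$. This follows from the uniqueness of tight structures on the ball (Section~\ref{sec:mutate}).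
\item The isotopy in (2) is not explicit and gives no information on $\operatorname{sl}(L')$. We compute this number directly, by splitting the linking number along $S$ (Section~\ref{sec:mutate}).
\end{enumerate}

\section{A symmetric contact structure on $S^2\times\mathbb R$}\label{sec:model}

A product of an oriented surface with an interval is oriented by $dt\wedge(\text{area form})$. The sphere $S=\partial B$ is oriented as a boundary, outward normal first, so that a collar coordinate $t$ increasing out of $B$ gives the orientation of $S^3$. For a function $f$ and a family $\beta=\beta(t)$ of $1$-forms on the surface, let $\alpha=f\,dt+\beta$. With $d$ on the right-hand sides denoting the differential along the surface, $d\alpha=df\wedge dt+d\beta+dt\wedge\dot\beta$, and therefore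
\begin{equation}\label{eq:contact}
\alpha\wedge d\alpha=dt\wedge\bigl(f\,d\beta+\beta\wedge df-\beta\wedge\dot\beta\bigr).
\end{equation}

What should a model look like? The link should cross the collar along the lines $Q\times\mathbb R$, two upward and two downward, so $f$ must be positive at two points of $Q$ and negative at the other two. A rotation that exchanges these pairs should negate the form, as $\tau$ did. The simplest choice is $f=x$. Write $q=(x,y,z)$ for a point of $S^2$, let $e_x,e_y,e_z$ be the coordinate vectors, $q_k=\langle q,e_k\rangle$, and $Q^\pm=Q\cap\{\pm x>0\}$. Put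
\[
\bar\beta=(y\,dz-z\,dy)|_{S^2},\qquad \bar\alpha=x\,dt+\bar\beta,\qquad\bar\xi=\ker\bar\alpha ,
\]
and, for $k\in\{y,z\}$,
\[
v_k=q_k\,\partial_t+e_k\times q .
\]
The field $e_k\times q$ generates the rotations $\operatorname{Rot}_k(\vartheta)$ by the angle $\vartheta$ about the $k$-axis, and $\operatorname{Rot}_k(\pi)=\rho_k$.

\begin{lemma}\label{lem:model}
The form $\bar\alpha$ is a positive contact form on $S^2\times\mathbb R$. For $k\in\{y,z\}$, the map $\rho_k\times\mathrm{id}$ exchanges $Q^+\times\mathbb R$ and $Q^-\times\mathbb R$ and takes $\bar\alpha$ to $-\bar\alpha$, and $v_k$ is a nowhere zero section of $\bar\xi$ invariant under $\rho_k\times\mathrm{id}$.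
\end{lemma}

\begin{proof}
The area form of $S^2$ is $\Omega=x\,dy\wedge dz+y\,dz\wedge dx+z\,dx\wedge dy$, and $dy\wedge dz=x\,\Omega$ on $S^2$. Hence
\begin{equation}\label{eq:modelpos}
x\,d\bar\beta+\bar\beta\wedge dx=2x\,dy\wedge dz+y\,dz\wedge dx+z\,dx\wedge dy=(1+x^2)\,\Omega>0,
\end{equation}
and $\bar\alpha$ is contact by \eqref{eq:contact}. The rotations $\rho_y$ and $\rho_z$ change the sign of $x$ and of exactly one of $y,z$; so they exchange $Q^+$ and $Q^-$ and negate $x$, $y\,dz$ and $z\,dy$. If $e_k\times q=0$, then $q_k=\pm1$, so $v_k$ has no zeros. The rotation $\rho_k$ preserves $q_k$ and commutes with $\operatorname{Rot}_k(\vartheta)$, so $v_k$ is invariant. Finally, $\bar\beta(W)=\langle e_x,q\times W\rangle$ for $W\in T_qS^2$, and $q\times(e_k\times q)=e_k-q_kq$, so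
\[
\bar\alpha(v_k)=xq_k+\langle e_x,e_k-q_kq\rangle=xq_k-q_kx=0 .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:rhox}
The rotation $\rho_x$ preserves $\bar\alpha$ and $Q^\pm$, but $\bar\xi$ has no nowhere zero section invariant under $\rho_x\times\mathrm{id}$: at the fixed points $q=\pm e_x$ the form $\bar\beta$ vanishes, so $\bar\xi=T_qS^2$, and $\rho_x$ acts on this plane by $-1$. We therefore treat $\rho_x$ as the product $\rho_z\rho_y$.
\end{remark}

\begin{definition}\label{def:normalized}
A \emph{normalized triple} $(\xi,L,\Psi)$ consists of a contact structure $\xi$ on $S^3$ isotopic to $\xi_{\mathrm{st}}$, a link $L$ transverse to $\xi$, and an orientation-preserving embedding $\Psi\colon S^2\times[-\eta,\eta]\to S^3$ such that $\Psi^*\xi=\bar\xi$, cooriented by $\bar\alpha$, and $\Psi^{-1}(L)=Q\times[-\eta,\eta]$. Its \emph{sphere} is $S=\Psi(S^2\times\{0\})$, and its \emph{ball} $B$ is the ball bounded by $S$ that contains $\Psi(S^2\times[-\eta,0])$.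
\end{definition}

Since $\bar\alpha(\partial_t)=x$, the link in a normalized triple is oriented by $+\partial_t$ over $Q^+$ and by $-\partial_t$ over $Q^-$. The structure $\xi$ is tight, being isotopic to $\xi_{\mathrm{st}}$.

\section{Normal form near a Conway sphere}\label{sec:normal}

\begin{proposition}\label{prop:normal}
Let $L$ be a transverse link in $(S^3,\xi_{\mathrm{st}})$ with mutation data $(S,B,h,\rho)$. After an ambient isotopy that preserves $L$ as a set and carries $S,B,h$ along, there is a normalized triple $(\xi,L,\Psi)$ with sphere $S$ and ball $B$ such that
\begin{enumerate}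
\item[(i)] $\xi$ is homotopic to $\xi_{\mathrm{st}}$ through contact structures to which $L$ is transverse;
\item[(ii)] with $g=\Psi(\cdot,0)^{-1}\colon S\to S^2$, the map $g\rho_Sg^{-1}$ is isotopic relative to $Q$ to some $\rho_j\in V\setminus\{1\}$.
\end{enumerate}
\end{proposition}

The identification $g$ will be dictated by the contact geometry and has nothing to do with the given $h$. Part (ii) says that this does not matter, and it rests on a property of the sphere with four marked points that we prove first.

\subsection*{The rotations form a normal subgroup}
Let $\operatorname{Mod}(S^2,Q)$ be the group of isotopy classes, relative to $Q$, of orientation-preserving homeomorphisms of $S^2$ that preserve $Q$ as a set. It contains $V$, whose elements are distinguished by their action on $Q$. For an arc $a$ joining two points of $Q$ and otherwise disjoint from $Q$, the \emph{half-twist} $H_a$ is supported in a disk neighborhood of $a$, rotates a smaller disk containing $a$ by $\pi$ counterclockwise as seen from outside the sphere, and interpolates to the identity. If $\varphi$ preserves orientation, then $\varphi H_a\varphi^{-1}=H_{\varphi(a)}$. The mapping class group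 of a sphere with $n$ marked points is generated by the $n-1$ half-twists along arcs joining consecutive marked points \cite{FM}.

\begin{lemma}\label{lem:normal}
$V$ is a normal subgroup of $\operatorname{Mod}(S^2,Q)$.
\end{lemma}

\begin{proof}
The set $Q$ divides the circle $z=0$ into four sides, and the half-twists along three of them generate the group. Let $a$ be a side, $a'$ the opposite side, and $\rho_a\in V$ the rotation about the axis through their midpoints. We claim that $H_aH_{a'}^{-1}=\rho_a$.

Suppose that $a$ contains $e_y$; the other three sides differ only in the name and direction of the axis. For a function $\vartheta$ on $[-1,1]$ let $r_\vartheta(q)=\operatorname{Rot}_y(\vartheta(y))q$, so that $r_\vartheta r_{\vartheta'}=r_{\vartheta+\vartheta'}$. The points of $Q$ have $|y|>0.7$. A positive rotation about the $y$-axis is counterclockwise when seen from outside at $e_y$ and clockwise when seen from outside at $-e_y$. So $H_a=r_\vartheta$ with $\vartheta=\pi$ for $y\ge0.6$ and $\vartheta=0$ for $y\le0.5$, while $H_{a'}=r_\vartheta$ with $\vartheta=-\pi$ for $y\le-0.6$ and $\vartheta=0$ for $y\ge-0.5$. Therefore $H_aH_{a'}^{-1}=r_\vartheta$ with $\vartheta=\pi$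 for $|y|\ge0.6$ and $\vartheta=0$ for $|y|\le0.5$. The maps $r_{(1-s)\vartheta+s\pi}$, $s\in[0,1]$, agree on $Q$ and join this product to $r_\pi=\rho_y$. The claim follows.

Every $\rho\in V$ maps $a$ to $a$ or to $a'$, so
\[
H_a\rho H_a^{-1}=H_a\bigl(\rho H_a^{-1}\rho^{-1}\bigr)\rho=H_aH_{\rho(a)}^{-1}\rho\in\{\rho,\rho_a\rho\}\subset V .
\]
Conjugation by $H_a$ is an injective map of the finite set $V$ to itself, so $H_aVH_a^{-1}=V$ for each generator.
\end{proof}

\subsection*{Contact vector fields and convex spheres}
A vector field is \emph{contact} if its flow preserves $\xi$. Fix a contact form $\alpha$ and its Reeb field $R_\alpha$, defined by $\alpha(R_\alpha)=1$ and $\iota_{R_\alpha}d\alpha=0$. Contact vector fields correspond linearly to functions: to $H$ corresponds the field $X_H$ with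
\begin{equation}\label{eq:ham}
\alpha(X_H)=H,\qquad \iota_{X_H}d\alpha=dH(R_\alpha)\,\alpha-dH .
\end{equation}
So contact fields can be cut off and interpolated by doing this to their functions. A closed surface is \emph{convex} if there is a contact vector field near it that is transverse to it; the set of points of the surface where this field lies in $\xi$ is the \emph{dividing set}. We use the following results of Giroux \cite{Gi1,Gi2}.
\begin{itemize}
\item[(G1)] Every closed surface can be approximated in $C^\infty$ by convex surfaces.
\item[(G2)] The dividing set of a convex sphere in a tight contact manifold is connected.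
\end{itemize}

Two elementary tools are also needed. The first is a logarithmic cutoff.

\begin{lemma}\label{lem:cutoff}
For all $r_0,\varepsilon>0$ there is a smooth function $\chi\colon[0,\infty)\to[0,1]$ with $\chi=1$ near $0$, support in $[0,r_0)$, and $r|\chi'(r)|\le\varepsilon$.
\end{lemma}

\begin{proof}
Let $\psi\colon\mathbb R\to[0,1]$ be smooth, $0$ on $(-\infty,1]$ and $1$ on $[2,\infty)$, and put $\chi(r)=\psi(\delta\log(r_0/r))$. Then $r|\chi'(r)|\le\delta\max|\psi'|$; take $\delta$ small.
\end{proof}

\begin{lemma}\label{lem:darboux}
Near a point $p$ of a transverse link $L$ there are coordinates $(u_1,u_2,u_3)$ centered at $p$ in which $\xi$ is defined and cooriented by the form \eqref{eq:std} and $L$ is the $u_3$-axis oriented by $\partial_{u_3}$.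
\end{lemma}

\begin{proof}
Let $T$ be a positive tangent field of $L$ near $p$. Since $\xi$ is complementary to $TL$, there is a function $H>0$ near $p$ with $H=\alpha(T)$ and $dH|_\xi=-\iota_Td\alpha|_\xi$ along $L$, and then $X_H=T$ along $L$ by \eqref{eq:ham}. The contact field $X_H$ is the Reeb field of $\alpha/H$. In flow-box coordinates with $X_H=\partial_{u_3}$ we have $\alpha/H=du_3+\kappa$, where $\kappa$ is a $1$-form in the plane and $d\kappa$ is an area form. Choose plane coordinates centered at $p$ with $d\kappa=2\,du_1\wedge du_2$. Then $\kappa=u_1\,du_2-u_2\,du_1+dF$ with $F(0)=0$; replace $u_3$ by $u_3+F$.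
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:normal}]
The plan is to find a contact vector field that is transverse to $S$ and tangent to $L$. Its flow gives a collar in which both $\xi_{\mathrm{st}}$ and $L$ are invariant in the $t$-direction, and an invariant structure can be deformed to the model. For $p\in P^\pm$ put $\epsilon_p=\pm1$. Take the coordinates of Lemma~\ref{lem:darboux} near each $p\in P$, and a contact form $\alpha$ for $\xi_{\mathrm{st}}$ on $S^3$ that equals \eqref{eq:std} near each $p$; there $R_\alpha=\partial_{u_3}$ and $d\alpha=2r\,dr\wedge d\theta$.

\emph{Step 1: tangency at $P$.} Near $p$ the sphere is a graph $u_3=G(u_1,u_2)$ with $G(0)=0$. Replace $G$ by $(1-s\chi)G$, $s\in[0,1]$, where $\chi$ is a cutoff function equal to $1$ near $0$. This isotopy is realized by an ambient isotopy along the $u_3$-lines, which preserves $L$. Now $G=0$ near $0$, so $T_pS=\xi_p$. Step 3 shows why this tangency is needed.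

\emph{Step 2: convexity.} By (G1) there are convex spheres $S_\nu\to S$ in $C^\infty$. The perturbation may move the tangency off $L$, and we move it back by a small contact isotopy. Near $p$, $S_\nu$ is the graph of a function $G_\nu\to0$, and
\[
\alpha|_{S_\nu}=(\partial_1G_\nu-u_2)\,du_1+(\partial_2G_\nu+u_1)\,du_2 .
\]
The pair of coefficients converges in $C^1$ to the linear isomorphism $(u_1,u_2)\mapsto(-u_2,u_1)$, so for large $\nu$ it has a zero near the origin. This gives points $p_\nu\in S_\nu$ with $T_{p_\nu}S_\nu=\xi_{p_\nu}$ and $p_\nu\to p$. Let $X_1,X_2,X_3$ be the contact fields of the functions $u_1,u_2,1$, cut off away from $p$. By \eqref{eq:ham} their values at $p$ are $\frac12\partial_{u_2}$, $-\frac12\partial_{u_1}$, $\partial_{u_3}$. Let $\varphi_a$, $a\in\mathbb R^3$, be the time-one flow of $\sum a_iX_i$. The map $a\mapsto\varphi_a(p)$ has derivative $a\mapsto\sum a_iX_i(p)$ at $a=0$, an isomorphism, so $p_\nu=\varphi_{a(\nu)}(p)$ with $a(\nu)\to0$. Composing the maps $\varphi_{a(\nu)}^{-1}$ for the four points, which have disjoint supports, we obtain contactomorphisms $\psi_\nu\to\mathrm{id}$ in $C^\infty$ with $\psi_\nu(p_\nu)=p$ for all $p\in P$.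 The sphere $\psi_\nu(S_\nu)$ is convex, contains $P$ and is tangent to $\xi_{\mathrm{st}}$ there. Take a collar of $S$ in which $L$ consists of the four fibers over $P$. For large $\nu$, $\psi_\nu(S_\nu)$ is a graph over $S$ in this collar, and an ambient isotopy along the fibers carries $S$ to it and preserves $L$. Rename $\psi_\nu(S_\nu)$ as $S$. Near each $p$ it is a graph $u_3=G$ with $G(0)=0$ and $dG(0)=0$.

\emph{Step 3: a contact field tangent to $L$.} Let $X=X_H$, $H=\alpha(X)$, be a contact field near $S$, transverse to $S$ and pointing out of $B$. Near $p$ we want instead the field $X_{\epsilon_p}=\epsilon_p\partial_{u_3}$, which is tangent to $L$ and also points out of $B$. In a thin neighborhood of $S$ put $\tilde H=H+\chi(r)(\epsilon_p-H)$ near $p$ and $\tilde H=H$ elsewhere, with $\chi$ as in Lemma~\ref{lem:cutoff} and $r_0$ so small that the description above holds for $r\le r_0$. For a function $F$, the Leibniz rule in \eqref{eq:ham} and $d\chi(R_\alpha)=0$ give $X_{\chi F}=\chi X_F+FY$, where $\alpha(Y)=0$ and $\iota_Yd\alpha=-d\chi$. Thus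
\[
X_{\tilde H}=(1-\chi)X_H+\chi\,\epsilon_p\partial_{u_3}+(\epsilon_p-H)\,Y,\qquad Y=\frac{\chi'(r)}{2r}\bigl(\partial_\theta-r^2\partial_{u_3}\bigr).
\]
The first two terms point out of $B$. The error $Y$ has length of order $|\chi'|$, which is not small, but because of the tangency it is almost parallel to $S$. Precisely, $N=\epsilon_p(u_3-G)$ is a defining function for $S$ that increases out of $B$, and $dG(0)=0$ gives $|\partial_\theta G|=|u_1\partial_2G-u_2\partial_1G|\le Ar^2$ for a constant $A$. On $S\cap\{r\le r_0\}$ we have $dN(X_H)\ge m_0>0$, $dN(\epsilon_p\partial_{u_3})=1$, $|\epsilon_p-H|\le C$ and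
\[
|dN(Y)|=\frac{|\chi'|}{2r}\,\bigl|r^2+\partial_\theta G\bigr|\le\frac{1+A}2\,r|\chi'(r)| .
\]
So $dN(X_{\tilde H})\ge\min(m_0,1)-\frac12C(1+A)\varepsilon>0$ when the $\varepsilon$ of Lemma~\ref{lem:cutoff} is small. The field $X_{\tilde H}$ is contact, transverse to $S$, points out of $B$ and equals $\epsilon_p\partial_{u_3}$ near $p$. The flow of a small constant multiple of it gives a collar $S\times[-1,1]$, with $t\le0$ in $B$, in which $L$ is $P\times[-1,1]$, oriented by $\epsilon_p\partial_t$ over $p$. The structure $\xi_{\mathrm{st}}$ is invariant under $\partial_t$, so in the collar $\xi_{\mathrm{st}}=\ker(f\,dt+\beta)$ with $f$ and $\beta$ independent of $t$.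

\emph{Step 4: the dividing curve.} By \eqref{eq:contact}, $f\,d\beta+\beta\wedge df>0$. At a zero of $f$ this reads $\beta\wedge df>0$, so $df\ne0$, and the dividing set $\Gamma=\{f=0\}\subset S$ is a smooth closed $1$-manifold across which $f$ changes sign. Since $L$ is positively transverse, $f(p)$ has the sign $\epsilon_p$; so $f$ takes both signs and $\Gamma\neq\emptyset$. Here tightness enters: by (B1) and (G2), $\Gamma$ is a single circle. It bounds two disks, whose interiors are $S_\pm=\{\pm f>0\}$, and $S_\pm\cap P=P^\pm$ has two points. Choose an orientation-preserving diffeomorphism $g\colon S\to S^2$ with $g(\Gamma)=\{x=0\}$ and $g(S_\pm)=\{\pm x>0\}$, and adjust it inside the two open hemispheres so that $g(P^\pm)=Q^\pm$.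

If $h$ reverses orientation, compose it with the reflection $z\mapsto-z$; this reflection fixes $Q$ and commutes with $V$, so $\rho_S$ does not change. Then $gh^{-1}$ is an orientation-preserving homeomorphism of $(S^2,Q)$ and $g\rho_Sg^{-1}=(gh^{-1})\rho(gh^{-1})^{-1}$. By Lemma~\ref{lem:normal} this map is isotopic relative to $Q$ to an element of $V$, which is not $1$ because it moves the points of $Q$. This proves (ii) for this $g$.

\emph{Step 5: deformation to the model.} Use $g$ to identify the collar with $S^2\times[-1,1]$. The function $f$ vanishes on $\{x=0\}$, so $f=xf_1$ with $f_1$ smooth; $f_1\neq0$ on $\{x=0\}$ because $df\ne0$ there, and $f_1>0$ elsewhere because $f$ and $x$ have the same sign. Dividing the form by $f_1>0$, we may assume $\xi_{\mathrm{st}}=\ker(x\,dt+\beta)$, with a new $\beta$ independent of $t$ and $x\,d\beta+\beta\wedge dx>0$. This condition is linear in $\beta$ and holds for $\bar\beta$ by \eqref{eq:modelpos}, so the forms $\beta_s=(1-s)\beta+s\bar\beta$ satisfy $x\,d\beta_s+\beta_s\wedge dx\ge c_1\Omega$ for all $s\in[0,1]$, with $c_1>0$. To return to $\beta$ at the ends of the collar we must let $s$ depend on $t$, which produces an error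 term; it is absorbed by enlarging the coefficient of $dt$. For functions $\mu(t)\ge1$ and $s(t)\in[0,1]$ we have $\beta_s\wedge\frac{d}{dt}\beta_s=s'\,\beta_s\wedge(\bar\beta-\beta)=s'\,\beta\wedge\bar\beta$, so \eqref{eq:contact} gives, for $\alpha=\mu x\,dt+\beta_{s}$,
\begin{equation}\label{eq:stretch}
\alpha\wedge d\alpha=dt\wedge\bigl(\mu\,(x\,d\beta_s+\beta_s\wedge dx)-s'\,\beta\wedge\bar\beta\bigr).
\end{equation}
Fix $s(t)$ with $s=1$ for $|t|\le\frac14$ and $s=0$ for $|t|\ge\frac12$. Fix a constant $c_0\ge1$ with $c_0c_1\Omega>|s'\beta\wedge\bar\beta|$ everywhere, and $\mu(t)\ge1$ with $\mu=c_0$ for $|t|\le\frac12$ and $\mu=1$ near $t=\pm1$. By \eqref{eq:stretch}, the path $(1+\tau(\mu-1))x\,dt+\beta$, $\tau\in[0,1]$, followed by the path $\mu x\,dt+\beta_{\tau s}$, $\tau\in[0,1]$, consists of contact forms. Both paths are constant near $t=\pm1$, so they define a path of contact structures on $S^3$ from $\xi_{\mathrm{st}}$ to a structure $\xi$. All these forms take on $\partial_t$ a positive multiple of $x$, so $L$ stays transverse; this is (i), and $\xi$ is isotopic to $\xi_{\mathrm{st}}$ by Gray stability. On $|t|\le\frac14$ we have $\xi=\ker(c_0x\,dt+\bar\beta)$.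 Taking $c_0t$ as the new coordinate defines $\Psi$, with $\eta=c_0/4$.
\end{proof}

\section{Mutation of a normalized triple}\label{sec:mutate}

Let $(\xi,L,\Psi)$ be a normalized triple with sphere $S$ and ball $B$, let $E$ be the complementary ball, and fix $k\in\{y,z\}$. We identify the collar with $S^2\times[-\eta,\eta]$ by $\Psi$ and call $\{|t|\le\eta/2\}$ the \emph{inner collar}. Choose $\vartheta(t)$ with $\vartheta=\pi$ for $|t|\le\eta/2$ and $\vartheta=0$ near $t=\pm\eta$, and define $R\colon S^3\to S^3$ by
\[
R(q,t)=\bigl(\operatorname{Rot}_k(\vartheta(t))\,q,\;t\bigr)
\]
in the collar and $R=\mathrm{id}$ outside. This is an orientation-preserving diffeomorphism that preserves every level sphere, hence $B$, and equals $\rho_k\times\mathrm{id}$ on the inner collar. Put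
\[
L'=(L\cap E)\cup\bigl(-R(L\cap B)\bigr),\qquad
\xi'=\begin{cases}\xi&\text{on }E,\\ -R_*\xi&\text{on }B.\end{cases}
\]
Since $\rho_k$ exchanges $Q^+$ and $Q^-$, Definition~\ref{def:mutation} requires the reversal, and $L'$ is the mutant of $L$ for the gluing map $\rho_k$.

\begin{proposition}\label{prop:mutate}
The triple $(\xi',L',\Psi|_{S^2\times[-\eta/2,\eta/2]})$ is normalized, and $\operatorname{sl}_{\xi'}(L')=\operatorname{sl}_\xi(L)$.
\end{proposition}

By Lemma~\ref{lem:model}, on the inner collar $-R_*\bar\xi=\bar\xi$ with coorientation and $-R(L)=L$ with orientation. So $\xi'=\xi$ and $L'=L$ there; in particular $\xi'$ is a smooth positive contact structure on $S^3$ and $L'$ is a smooth link. In $B$ the link $R(L\cap B)$ is positively transverse to $R_*\xi$, and the two reversals cancel, so $L'$ is transverse to $\xi'$. (A closed component in $B$ that was not reversed would be negatively transverse; this is where the convention on closed components is used.) It remains to show that $\xi'$ is isotopic to $\xi_{\mathrm{st}}$ and to compute $\operatorname{sl}_{\xi'}(L')$.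

\subsection*{The new contact structure is standard}
Eliashberg's theorem \cite[Thm.~2.1.3]{El} states that two tight contact structures on the $3$-ball that coincide at the boundary are isotopic relative to the boundary. The isotopy fixes the boundary pointwise, but it may tilt the planes along the boundary, so the intermediate structures need not extend smoothly over $E$. The next lemma repairs this.

\begin{lemma}\label{lem:ball}
Let $\zeta_0,\zeta_1$ be tight contact structures on a $3$-ball $D$ that coincide, with coorientations, near $\partial D$. Then they are homotopic through contact structures that are constant near $\partial D$.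
\end{lemma}

\begin{proof}
By the theorem there is an isotopy $g_s$ of $D$, $s\in[0,1]$, with $g_0=\mathrm{id}$, $g_s|_{\partial D}=\mathrm{id}$ and $(g_1)_*\zeta_0=\zeta_1$ as plane fields. Let $\gamma_0$ be a contact form for $\zeta_0$ and $\gamma_s=(g_s)_*\gamma_0$. All $\gamma_s$ are positive contact forms with the same restriction $\kappa$ to $T\partial D$. This $\kappa$ is not identically zero, for otherwise $T\partial D=\zeta_0$ and $d\gamma_0$ would vanish on $\zeta_0$. At a boundary point where $\kappa\ne0$, the forms $\gamma_0$ and $\gamma_1$ have the same kernel and the same nonzero restriction, so they are equal. Hence $\gamma_1$ induces the given coorientation of $\zeta_1$ at this point, and then on all of the connected set $D$. So $\gamma_1$ is a positive multiple of $\gamma_0$ near $\partial D$.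

In a collar $\partial D\times(-a,0]$ write $\gamma_s=f_s\,dt+\kappa_s(t)$ with $\kappa_s(0)=\kappa$, and consider $(1-\lambda)\gamma_s+\lambda\gamma_0$. At $t=0$ its surface part is $\kappa$ for every constant $\lambda$, and with the surface part fixed the right side of \eqref{eq:contact} is linear in the remaining data $(f,\dot\beta)$. So the contact condition holds at $t=0$ for all $s,\lambda\in[0,1]$. By compactness there are $a',c>0$ such that for all constants $s,\lambda\in[0,1]$ the bracket in \eqref{eq:contact} is at least $c$ times a fixed area form on $[-a',0]$; take $a'$ so small that $\zeta_0=\zeta_1$ there. If $\lambda$ depends on $t$, then $\dot\beta$ acquires the extra term $\lambda'(t)(\kappa_0(t)-\kappa_s(t))$. Since $\kappa_0(0)=\kappa_s(0)$, the resulting change of the bracket is at most $C|t\lambda'(t)|$, with $C$ independent of $s$ and $\lambda$. Take $\lambda(t)=\chi(-t)$ with $\chi$ from Lemma~\ref{lem:cutoff}, $r_0=a'$ and $C\varepsilon<c$, and extend $\lambda$ by $0$ to $D$. Then $\ker\bigl((1-\lambda)\gamma_s+\lambda\gamma_0\bigr)$, $s\in[0,1]$, is a path of contact structures equal to $\zeta_0$ near $\partial D$. It starts at $\zeta_0$, and it ends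 at $\zeta_1$ because $\gamma_1$ is a positive multiple of $\gamma_0$ wherever $\lambda\ne0$.
\end{proof}

The structures $\xi|_B$ and $\xi'|_B=-R_*(\xi|_B)$ are tight, the second being the image of the first under a diffeomorphism of $B$ with the coorientation reversed, and they coincide on $\{-\eta/2\le t\le0\}$. Lemma~\ref{lem:ball} gives a homotopy between them that is constant near $S$ and so extends by $\xi$ over $E$. By Gray stability $\xi'$ is isotopic to $\xi$, hence to $\xi_{\mathrm{st}}$. This proves the first assertion of Proposition~\ref{prop:mutate}.

\subsection*{The self-linking number is preserved}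
As in Section~\ref{sec:example}, we want the push-off of $L'$ to be obtained from the push-off of $L$ by the same operation that produced $L'$ from $L$. For this the section must be invariant under $R$ near $S$.

\emph{Sections.} Let $v^0$ be a nowhere zero section of $\xi$, and fix a complex structure on the bundle $\xi$. The collar is simply connected, so on it $v^0=e^{\ell}v_k$ for a smooth complex-valued function $\ell$. Let $\phi(t)$ be a cutoff function, equal to $1$ for $|t|\le\eta/2$ and to $0$ near $t=\pm\eta$. Put $v=e^{(1-\phi)\ell}v_k$ in the collar and $v=v^0$ outside. This is a nowhere zero section of $\xi$ equal to $v_k$ on the inner collar. Let $v'=v$ on $E$ and $v'=R_*v$ on $B$. It is a nowhere zero section of $\xi'$, and it is smooth because $R_*v_k=v_k$ on the inner collar.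

\emph{Push-offs.} The field $v_k$ is not tangent to the level spheres, so its flow does not respect the decomposition $S^3=B\cup E$. We remove its $\partial_t$-component. Let
\[
W=v-\phi(t)\,q_k\,\partial_t
\]
in the collar and $W=v$ outside, and let $W'=W$ on $E$ and $W'=R_*W$ on $B$. On the inner collar $W=e_k\times q=R_*W$, so $W'$ is smooth and equals $W$ there. In the collar $\partial_t$ is tangent to $L$, so $W-v$ is tangent to $L$ along $L$, and applying $R$ in $B$ shows that $W'-v'$ is tangent to $L'$ along $L'$. Let $M$ and $M'$ be the images of $L$ and $L'$ under the time-$\delta$ flows of $W$ and $W'$. For small $\delta>0$,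
\[
\operatorname{sl}_\xi(L)=\operatorname{lk}(L,M),\qquad\operatorname{sl}_{\xi'}(L')=\operatorname{lk}(L',M').
\]
Both flows preserve the level spheres of the inner collar, hence $B$ and $E$. They agree on $E$ and on the inner collar, and on $B$ they are conjugate by $R$. Therefore
\[
M'=(M\cap E)\cup\bigl(-R(M\cap B)\bigr),
\]
and on the inner collar $M'=M=\operatorname{Rot}_k(\delta)Q\times[-\eta/2,\eta/2]$ as oriented curves.

\emph{Closing arcs.} Linking numbers are defined for cycles, and tangles are not cycles. We close the tangles by arcs on level spheres, chosen so that $-R$ preserves them. We need a $1$-chain $c$ on $S^2$ with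
\begin{equation}\label{eq:chain}
\partial c=Q^--Q^+,\qquad -\rho_k(c)=c,\qquad c\cap\operatorname{Rot}_k(\pm\delta)Q=\emptyset .
\end{equation}
For $k=y$ let $c$ be the sum of the two arcs of the circle $z=0$ from $\frac1{\sqrt2}(1,\pm1,0)$ to $\frac1{\sqrt2}(-1,\pm1,0)$ through $(0,\pm1,0)$. The rotation $\rho_y$ maps each arc to itself with reversed orientation, and the points of $\operatorname{Rot}_y(\pm\delta)Q$ have $|z|=\frac1{\sqrt2}\sin\delta\ne0$. For $k=z$ let $c_1$ be the arc $\{y=\frac1{\sqrt2},\ z\ge0\}$ from $\frac1{\sqrt2}(1,1,0)$ to $\frac1{\sqrt2}(-1,1,0)$, and $c=c_1-\rho_z(c_1)$. The arc $-\rho_z(c_1)$ runs from $\frac1{\sqrt2}(1,-1,0)$ to $\frac1{\sqrt2}(-1,-1,0)$, we have $-\rho_z(c)=-\rho_z(c_1)+c_1=c$, and $c$ meets the circle $z=0$ only in $Q$, while $\operatorname{Rot}_z(\pm\delta)Q$ lies on this circle and misses $Q$. In both cases let $c^\delta=\operatorname{Rot}_k(\delta)c$. Then $\partial c^\delta=\operatorname{Rot}_k(\delta)(Q^--Q^+)$, $-\rho_k(c^\delta)=c^\delta$ because $\rho_k$ commutes with $\operatorname{Rot}_k(\delta)$, and $c^\delta\cap Q=\emptyset$.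

\emph{Splitting the linking number.} For $0\le t\le\eta/2$ let $B_t=B\cup(S^2\times[0,t])$ and let $E_t$ be the complementary ball. Fix $0<t_0<t_1<\eta/2$. The link $L$ leaves $B_t$ over $Q^+$ and enters over $Q^-$, so $\partial(L\cap B_t)=(Q^+-Q^-)\times\{t\}$, and the same holds for $M$ with $Q^\pm$ rotated by $\operatorname{Rot}_k(\delta)$. Hence the chains
\begin{align*}
L_-&=L\cap B_{t_0}+c\times\{t_0\}, & L_+&=L\cap E_{t_0}-c\times\{t_0\},\\
M_-&=M\cap B_{t_1}+c^\delta\times\{t_1\}, & M_+&=M\cap E_{t_1}-c^\delta\times\{t_1\}
\end{align*}
are cycles, with $L=L_-+L_+$ and $M=M_-+M_+$. Each of $L_\pm$ is disjoint from each of $M_\pm$: the links $L$ and $M$ are disjoint, $c\times\{t_0\}$ misses $M$ and $c^\delta\times\{t_1\}$ misses $L$ by \eqref{eq:chain}, and the two closing chains lie on different levels. Define $L'_\pm,M'_\pm$ by the same formulas with $L',M'$; the same disjointness holds. Since $L'=L$ and $M'=M$ on $E$, we have $L'_+=L_+$ and $M'_+=M_+$, and bilinearity gives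
\begin{multline*}
\operatorname{lk}(L,M)-\operatorname{lk}(L',M')=\bigl[\operatorname{lk}(L_-,M_-)-\operatorname{lk}(L'_-,M'_-)\bigr]\\
+\operatorname{lk}(L_--L'_-,\,M_+)+\operatorname{lk}(L_+,\,M_--M'_-).
\end{multline*}
The cycle $L_--L'_-=L\cap B-L'\cap B$ lies in $B$, and $M_+$ lies in the disjoint ball $E_{t_1}$. The cycle $M_--M'_-=M\cap B-M'\cap B$ lies in $B$, and $L_+$ lies in the disjoint ball $E_{t_0}$. So the last two terms vanish. For the bracket, note that $L'\cap B_t=-R(L\cap B_t)$ and $M'\cap B_t=-R(M\cap B_t)$ for $0\le t\le\eta/2$: on $B$ by construction, and on $S^2\times[0,t]$ because there $-R$ preserves the oriented curves $L=L'$ and $M=M'$. Since also $-R(c\times\{t_0\})=c\times\{t_0\}$ and $-R(c^\delta\times\{t_1\})=c^\delta\times\{t_1\}$, we obtain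
\[
L'_-=-R(L_-),\qquad M'_-=-R(M_-).
\]
The diffeomorphism $R$ preserves orientation and the two signs cancel, so $\operatorname{lk}(L'_-,M'_-)=\operatorname{lk}(L_-,M_-)$. Thus $\operatorname{sl}_{\xi'}(L')=\operatorname{sl}_\xi(L)$, and Proposition~\ref{prop:mutate} is proved.

\section{Invariance of the self-linking number}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:sl}]
Carry the mutation data by an ambient isotopy to a transverse representative of $L$ in $(S^3,\xi_{\mathrm{st}})$ with self-linking number $s$, and call this representative $L$. Ambient isotopies of the link together with the data do not change the link type of the mutant. Let $(\xi,L,\Psi)$ be the normalized triple of Proposition~\ref{prop:normal}. By part (i) and (S2), $\operatorname{sl}_\xi(L)=s$. By part (ii) and the discussion after Definition~\ref{def:mutation}, the mutant $L'$ is obtained by regluing $B$ by $\rho_j$ in the coordinates $\Psi$, for some $j\in\{x,y,z\}$.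

If $j\in\{y,z\}$, Proposition~\ref{prop:mutate} with $k=j$ gives a normalized triple $(\xi',L',\Psi')$ with $\operatorname{sl}_{\xi'}(L')=s$. If $j=x$, apply Proposition~\ref{prop:mutate} with $k=y$, and then with $k=z$ to the resulting normalized triple, which has the same sphere and ball. With $R_y,R_z$ the two diffeomorphisms, the final link is
\[
(L\cap E)\cup\bigl(-R_z(-R_y(L\cap B))\bigr)=(L\cap E)\cup R_zR_y(L\cap B),
\]
and $R_zR_y$ restricts to $\rho_z\rho_y=\rho_x$ on $S$. Since $\rho_x$ preserves $Q^+$ and $Q^-$, Definition~\ref{def:mutation} requires no reversal, so this link is $L'$, and again $\operatorname{sl}_{\xi'}(L')=s$ for a structure $\xi'$ isotopic to $\xi_{\mathrm{st}}$.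

A diffeomorphism isotopic to the identity that carries $\xi'$ to $\xi_{\mathrm{st}}$ carries $L'$ to a transverse link in $(S^3,\xi_{\mathrm{st}})$ of the same oriented link type, with self-linking number $s$ by (S1). This proves the first assertion, and $s=\operatorname{SL}(L)$ gives $\operatorname{SL}(L')\ge\operatorname{SL}(L)$.

Finally, $L$ is a mutant of $L'$ for the same data. The sets $P^\pm$ are determined by $L\cap E=L'\cap E$, so the second mutation requires a reversal exactly when the first did, and $\Phi\circ\Phi$ extends $\rho_S^2=\mathrm{id}$, so it is isotopic to the identity relative to $S$. Hence also $\operatorname{SL}(L)\ge\operatorname{SL}(L')$.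
\end{proof}

By Section~\ref{sec:transverse}, Theorem~\ref{thm:braid} follows.

\begin{thebibliography}{99}

\bibitem{Index}
\emph{An index of a graph with applications to knot theory},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 24003/\allowbreak 1/\allowbreak Kunio\%20Murasugi.pdf}

\bibitem{Ben}
Bennequin, \emph{Entrelacements et \'equations de Pfaff}, 1983.

\bibitem{DP}
Dynnikov and Prasolov, \emph{Bypasses for rectangular diagrams. A proof of the Jones conjecture and related questions}, 2013.

\bibitem{El}
Eliashberg, \emph{Contact 3-manifolds twenty years since J.~Martinet's work}, 1992.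

\bibitem{FM}
Farb and Margalit, \emph{A Primer on Mapping Class Groups}.

\bibitem{Gi1}
Giroux, \emph{Convexit\'e en topologie de contact}, 1991.

\bibitem{Gi2}
Giroux, \emph{Structures de contact sur les vari\'et\'es fibr\'ees en cercles}, 2001.

\bibitem{LM}
LaFountain and Menasco, \emph{Embedded annuli and Jones' conjecture}, 2014.

\end{thebibliography}
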